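\title{A slow perturbation that is good and faster ones that are bad:\\ ergodic averages along $\lfloor n^d+\alpha n+r(n)\rfloor$}

\begin{abstract}
Let $p$ be a real polynomial of degree at least $2$, and let $r_1,r_2$ belong to a Hardy field with $1\prec r_1\prec r_2\prec x$. If the sequence $\lfloor p(n)+r_1(n)\rfloor$ is good for pointwise convergence of ergodic averages of $L^2$ functions, must $\lfloor p(n)+r_2(n)\rfloor$ be good as well? We show that the answer is no in every degree $d\ge2$. For a suitable Liouville number $\alpha$, the polynomial $p(x)=x^d+\alpha x$ has a good perturbation $r_1\to\infty$ that is slower than all iterated logarithms, while $\log x$, $\log\log x$, $\log\log\log x,\dots$ are all bad perturbations of $p$.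
\end{abstract}

\section{The question and the answer}

\subsection{Good and bad sequences}

Let $(T^s)_{s\in\mathbb R}$ be a measure preserving flow on a probability space $(\Omega,\mathcal B,\mu)$ and let $(a_n)$ be a sequence of real numbers. The ergodic averages along $(a_n)$ are
$$A_tf=\frac1t\sum_{n\le t}f\circ T^{a_n}\qquad(t>0).$$
The sequence $(a_n)$ is called \emph{good for pointwise convergence}, or simply good, if for every measure preserving flow on every probability space and every $f\in L^2(\mu)$ the averages $A_tf$ converge $\mu$-almost everywhere as $t\to\infty$. Otherwise it is \emph{bad}.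

If the $a_n$ are integers, only the time-one map $T=T^1$ matters. The condition then says that the averages converge a.e. for every invertible measure preserving system $(\Omega,\mathcal B,\mu,T)$ and every $f\in L^2(\mu)$. In one direction, apply this condition to the time-one map of a flow. In the other, an invertible $T$ has the suspension flow $T^s(x,u)=(T^{\lfloor u+s\rfloor}x,\{u+s\})$ on $\Omega\times[0,1)$, whose time-one map is $T\times\mathrm{id}$. If convergence fails for $f$ and $T$, it fails for this flow and the function $(x,u)\mapsto f(x)$. We work with invertible systems from now on. The $a_n$ may be negative.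

A \emph{Hardy field} is a field of germs at $+\infty$ of real-valued functions that is closed under differentiation. An example is Hardy's field of logarithmico-exponential functions (LE functions for short), obtained from the constants and $x$ by the field operations, roots, $\exp$ and $\log$. We write $f\prec g$ if $f(x)/g(x)\to0$ as $x\to\infty$; thus $1\prec r$ means $|r(x)|\to\infty$. The following question is asked in \cite{EAS} under the name ``disk of convergence''.

\medskip
\noindent\textbf{Question.} \emph{Let $p$ be a real polynomial of degree at least $2$, and let $r_1,r_2$ belong to a Hardy field, with $1\prec r_1\prec r_2\prec x$. If $\lfloor p(n)+r_1(n)\rfloor$ is good for pointwise convergence, does it follow that $\lfloor p(n)+r_2(n)\rfloor$ is good for pointwise convergence?}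
\medskip

One is tempted to say yes. On a time window such as $[t/2,t]$ a slow $r$ is almost constant, so that the average is taken along a shifted polynomial, and the shift changes with $t$. A faster $r$ passes through more shifts within one window, and this extra averaging should only help. The simplest case shows what harm a slow shift can do.

\begin{example}\label{ex:squares}
Let $i\ge1$, let $\log_i$ be the $i$-fold iterated logarithm and $\exp_i$ its inverse. The sequence $a_n=\lfloor n^2+\log_in\rfloor=n^2+\lfloor\log_in\rfloor$ is bad. Take $\Omega=\mathbb Z/105$ with normalized counting measure, $Tx=x+1$, and let $f$ be the indicator of $S=\{n^2-1:n\in\mathbb Z/105\}$. There are $2$, $3$, $4$ squares modulo $3$, $5$, $7$, hence $24$ squares modulo $105$, and $\int f\,d\mu=24/105<\frac14$.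

Fix $x\in\Omega$ and take any large integer $m$ with $m\equiv-x\pmod{105}$. Put $t=\lfloor\exp_i(m)\rfloor$. If $\exp_i(m-1)\le n\le t$ and $n<\exp_i(m)$, then $\lfloor\log_in\rfloor=m-1$ and
$$x+n^2+\lfloor\log_in\rfloor=(x+m)+n^2-1\equiv n^2-1\pmod{105},$$
so $f(T^{a_n}x)=1$. Since $\exp_i(m-1)\le\exp_i(m)/e\le(t+1)/e$, at most $(t+1)/e+1\le t/2$ of the $n\le t$ are left out. Hence $\limsup_tA_tf\ge\frac12$ everywhere. If $A_tf$ converged a.e., the limit would be at least $\frac12$, but by dominated convergence its integral would be $\int f\,d\mu<\frac14$.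
\end{example}

The example has two ingredients. The values of the polynomial are sparse modulo some $q$; and the shift, frozen on long time windows, eventually runs through all residues modulo $q$, so that the sparse set is carried over every point. If $p(x)=x^d+\alpha x$ with $\alpha$ irrational, the first ingredient is absent in the long run. If $\alpha$ is very well approximable by rationals, however, $p$ imitates polynomials with rational coefficients on very long stretches of time. Then it matters whether the shift moves \emph{during} such a stretch, and a faster perturbation is the one that does.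

\subsection{The theorem}

Throughout, $\exp_0(x)=x$, $\exp_{k+1}(x)=e^{\exp_k(x)}$, $\log_1=\log$, $\log_{k+1}=\log\circ\log_k$. For functions, $u\ll v$ means $|u|\le C|v|$ eventually, for some constant $C$.

\begin{theorem}\label{thm:main}
Let $d\ge2$. There are $\alpha\in(0,1)$, a Hardy field $\mathcal H$ containing all LE functions, a function $r_1\in\mathcal H$ with $1\prec r_1\prec\log_ix$ for all $i\ge1$, and $c_d>0$ such that the following holds for $p(x)=x^d+\alpha x$.
\begin{itemize}
\item[(a)] $\lfloor p(n)+r_1(n)\rfloor$ is good for pointwise convergence. The limit of $A_tf$ is the conditional expectation of $f$ on the $\sigma$-algebra of $T$-invariant sets.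
\item[(b)] $\lfloor p(n)+r(n)\rfloor$ is bad, even for indicator functions $f$, for every $r$ in a Hardy field such that, for some $i\ge1$,
$$\log_ix\ll|r(x)|\ll\log x\cdot\exp\Big(c_d\,\frac{\log_2x}{\log_3x}\Big).$$
\end{itemize}
\end{theorem}

Taking $r_2=\log_ix$ with any $i\ge1$, we have $1\prec r_1\prec r_2\prec x$, both functions lie in $\mathcal H$, the first perturbation is good and the second is bad. So the answer to the Question is \emph{no}, in every degree. We make no claim about perturbations of this $p$ outside the stated ranges.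

\subsection{The idea}\label{sec:idea}

The number is $\alpha=\sum_j1/b_j$, where the $b_j$ are powers of $2$. Let $a_j/b_j$ be the $j$-th partial sum and put
$$P_j(x)=b_jx^d+a_jx .$$
The $b_j$ grow so fast that $b_j\alpha n$ differs from $a_jn$ by at most $\frac12$ for all $n\le Y_j$, where $Y_j$ is essentially $\exp_{j+3}(b_j)$. Hence
\begin{equation}\label{eq:epoch}
b_j\lfloor p(n)+r(n)\rfloor=P_j(n)+b_jr(n)+O(b_j)\qquad(n\le Y_j).
\end{equation}
We call the time from $b_j$ to $Y_j$ the $j$-th epoch. During it, and after multiplication by $b_j$, $p$ looks like the integer polynomial $P_j$.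

\emph{Why faster is bad.} There are moduli $q$ for which $P_j$ takes so few values that, even after being fattened to absorb the error $O(b_j)$ in \eqref{eq:epoch}, these values occupy a proportion at most $2^{-j}$ of $\mathbb Z/q$. For large $j$ one can take $\log q\le b_j$. If $r$ passes through $q$ consecutive integers during the $j$-th epoch, and does so slowly, then the argument of Example \ref{ex:squares} works with $\mathbb Z/q$. Every iterated logarithm does this for large $j$, because the epoch lasts up to an iterated exponential of height $j+3$.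

\emph{Why slow can be good.} Here we use the ranges $b_j^2\le N<b_{j+1}^2$, which cover all large $N$; each begins in one epoch and ends in the next. Suppose that $r$ moves by $o(1)$ between $b_j$ and $b_{j+1}^2$. Then, for $N$ in the $j$-th range, we average essentially along $p(n)+c_j$ with a fixed $c_j$. The only frequencies at which these averages can resonate are near fractions $A/q$ with $b_j\mid A$. Unless such a fraction is zero or large, $q$ is at least nearly as large as $b_j$, and the resonance is at most as large as a normalized complete exponential sum modulo $q$, which is bounded by a negative power of $q$. So each range contributes an error $O(b_j^{-\kappa})$ in a maximal inequality, with some $\kappa>0$, and these errors are summable.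

\emph{Where they meet.} We need a perturbation $r_1\to\infty$ that moves by $o(1)$ from $b_j$ to $b_{j+1}^2$. It has to be slower than every $\log_i$. Let $L$ satisfy $L(e^x)=L(x)+1$. From $b_j$ to $b_{j+1}^2$ the function $L$ grows by about $j$, while its value is already of order at least $j^2$. So $r_1=\log L$ grows by $O(1/j)$. This function must be placed in a Hardy field together with the logarithms.

Section \ref{sec:alpha} fixes $\alpha$ and $r_1$. Section \ref{sec:bad} proves (b). Section \ref{sec:line} contains the maximal inequality behind (a), for functions on $\mathbb R$, and Section \ref{sec:good} deduces (a). Section \ref{sec:hardy} proves that the inverse function of $L$ lies in a Hardy field.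

\medskip
\noindent\textbf{Conventions.} $e(x)=e^{2\pi ix}$. A function $r$ need only be defined for large $x$; for the finitely many $n$ for which $\lfloor p(n)+r(n)\rfloor$ is not defined we put in arbitrary integers. This affects $A_tf$ only by a finite sum of terms $t^{-1}f\circ T^{a}$, which tend to $0$ everywhere. Since $A_tf=\frac{\lfloor t\rfloor}tA_{\lfloor t\rfloor}f$ for $t\ge1$, it suffices to consider integers $t=N$.

\section{The number $\alpha$ and the perturbation $r_1$}\label{sec:alpha}

\subsection{The number $\alpha$}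

Let $b_1=16$ and, for $j\ge1$,
$$Y_j=\lfloor\exp_{j+3}(b_j)\rfloor,\qquad b_{j+1}=\text{the power of $2$ in }[4b_jY_j,8b_jY_j).$$
Put
$$\alpha=\sum_{j\ge1}\frac1{b_j},\qquad\frac{a_j}{b_j}=\sum_{i\le j}\frac1{b_i},\qquad\tau_j=\alpha-\frac{a_j}{b_j}.$$

\begin{lemma}\label{lem:alpha}
For all $j\ge1$:
\begin{itemize}
\item[(i)] $b_j\ge2^j$ and $b_{j+1}\ge b_j^{16}$;
\item[(ii)] $\exp_{j+3}(b_j)\le b_{j+1}$ and $b_{j+1}^2\le\exp_{j+4}(b_j)$;
\item[(iii)] $0<\tau_j\le2/b_{j+1}$ and $b_j\tau_jY_j\le\frac12$;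
\item[(iv)] $a_j$ is odd, $\gcd(a_j,b_j)=1$ and $0<a_j<b_j$;
\item[(v)] $\alpha\in(0,1)$ is irrational.
\end{itemize}
\end{lemma}

\begin{proof}
Let $y=\exp_{j+3}(b_j)$, so $Y_j=\lfloor y\rfloor\ge y/2$. Then $b_{j+1}\ge4b_jY_j\ge y$, and $y\ge\exp_2(b_j)\ge b_j^{16}$ because $e^b\ge16\log b$ for $b\ge16$. This gives (i) and the first half of (ii). Moreover $b_{j+1}^2<64b_j^2y^2\le64y^4\le e^y$, as $b_j\le y$ and $y\ge20$. By (i) the terms $1/b_i$ at least halve at each step, so $0<\tau_j=\sum_{i>j}1/b_i\le2/b_{j+1}$, and $b_j\tau_jY_j\le2b_jY_j/b_{j+1}\le\frac12$. In $a_j=1+\sum_{i<j}b_j/b_i$ all the quotients are even, so $a_j$ is odd; $b_j$ is a power of $2$; and $0<a_j/b_j<\alpha\le2/b_1<1$. Finally, if $\alpha=u/v$ with integers $u,v>0$, then $vb_j\tau_j=v(b_j\alpha-a_j)$ is a positive integer for every $j$, but by (iii) it is at most $v/(2Y_j)\to0$.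
\end{proof}

\subsection{A function slower than every iterated logarithm}

We recall the facts about Hardy fields that we use. A nonzero element of a Hardy field is invertible, so it is eventually nonzero and of constant sign. Applying this to derivatives, we see that every element is eventually monotone and hence has a limit in $[-\infty,\infty]$. The classical extension theorem (Bourbaki; see Rosenlicht \cite{Ros}) says: if $H$ is a Hardy field and $f\in H$, then $H(\mathbb R)$, $H(x)$, $H(e^f)$ and, if $f>0$ eventually, $H(\log f)$ are Hardy fields. Since unions of chains of Hardy fields are Hardy fields, Zorn's lemma shows that every Hardy field is contained in one that contains $\mathbb R$ and $x$ and is closed under $\exp$ and under $\log$ of eventually positive elements; such a field contains all LE functions.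

\begin{lemma}[cf.\ Boshernitzan \cite{Bosh}]\label{lem:E}
There is an increasing $C^\infty$ function $E:[0,\infty)\to[0,\infty)$ with $E'>0$, $E(0)=0$, $E(x+1)=e^{E(x)}$ and $E\to\infty$, whose germ belongs to a Hardy field.
\end{lemma}

The proof is in Section \ref{sec:hardy}. Granting it, let $L=E^{-1}:[0,\infty)\to[0,\infty)$, and let $H_0$ be a Hardy field containing $E$ and $x$, which exists by the extension theorem. Then $H_0\circ L=\{h\circ L:h\in H_0\}$ is a Hardy field, since $(h\circ L)'=(h'/E')\circ L$. It contains $L=x\circ L$ and $x=E\circ L$. Let $\mathcal H$ be a Hardy field extending it that contains $\mathbb R$ and is closed under $\exp$ and under $\log$ of eventually positive elements; it contains all LE functions. Define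
$$r_1=\log L\in\mathcal H .$$

\begin{proposition}\label{prop:r1}
We have $1\prec r_1\prec\log_ix$ for all $i\ge1$, and
\begin{equation}\label{eq:frozen}
v_j:=\sup_{b_j\le x\le b_{j+1}^2}|r_1(x)-r_1(b_j)|\to0,\qquad|r_1(b_j)|\le b_j\ \text{ for large }j.
\end{equation}
\end{proposition}

\begin{proof}
From $E(L(x)+1)=e^x$ we get $L(e^x)=L(x)+1$, hence $L(\exp_kx)=L(x)+k$ for $x\ge0$. Also $E(1)=1$ and $E(n+1)=e^{E(n)}\ge2E(n)$, so $E(x)\ge2^{\lfloor x\rfloor-1}\ge2^{x-2}$ for $x\ge1$, and therefore $L(y)=O(\log y)=o(y)$. For large $x$ this gives $L(x)=L(\log_ix)+i\prec\log_ix$. Since $L\to\infty$, we conclude $1\prec r_1=\log L\prec L\prec\log_ix$. In particular $|r_1(b_j)|\le b_j$ for large $j$.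

By Lemma \ref{lem:alpha}(ii), $L(b_{j+1})\ge L(\exp_{j+3}(b_j))=L(b_j)+j+3$, so $L(b_j)\ge j(j-1)/2$. The other half of (ii) gives $L(b_{j+1}^2)\le L(b_j)+j+4$. As $r_1$ is increasing,
\[
v_j=\log\frac{L(b_{j+1}^2)}{L(b_j)}\le\log\Big(1+\frac{j+4}{L(b_j)}\Big)\to0.\qedhere
\]
\end{proof}

\begin{remark}
The function $r_1$ is a bad perturbation of $x^2$. In Example \ref{ex:squares} replace $\log_i$ by $r_1$ and $\exp_i(m)$ by $r_1^{-1}(m)=E(e^m)$; since $E(e^m)\ge E(e^{m-1}+1)=e^{E(e^{m-1})}\ge e\,E(e^{m-1})$ for $m\ge1$, the argument is unchanged. So (a) depends on $\alpha$ as much as on $r_1$.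
\end{remark}

\section{Bad perturbations}\label{sec:bad}

To run the argument of Example \ref{ex:squares} in the $j$-th epoch we need a modulus $q$ for which $P_j$ takes few values. For $d=2$ and a prime $\ell\nmid2b_j$, completing the square shows that $P_j$ takes exactly $(\ell+1)/2$ values modulo $\ell$. For general $d$ a fixed proportion of the residues is still missed.

\begin{lemma}\label{lem:image}
Let $\ell>d^2$ be a prime with $\ell\nmid a_jb_j$. Then $|P_j(\mathbb F_\ell)|\le\ell-\frac{\ell-1}d\le\big(1-\frac1{2d}\big)\ell$.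
\end{lemma}

\begin{proof}
Write $P=P_j$, $a=a_j$, $b=b_j$. We use that for $e>0$ the sum $\sum_{n\in\mathbb F_\ell}n^e$ is $-1$ if $(\ell-1)\mid e$ and $0$ otherwise. The exponents of $n$ in
$$P(n)^k=\sum_{i=0}^k\binom kib^ia^{k-i}n^{k+i(d-1)}$$
lie in $[k,kd]$.

\emph{$P$ is not a bijection.} Let $k$ be the least integer $\ge(\ell-1)/d$ with $k\equiv\ell-1$ mod $d-1$. Then $1\le k<\frac{\ell-1}d+d-1\le\ell-1$, where the last inequality is equivalent to $d\le\ell-1$. Moreover $\ell-1\le kd<\ell-1+d(d-1)\le2(\ell-1)$. So the only multiple of $\ell-1$ in $[k,kd]$ is $\ell-1$ itself. It occurs as an exponent, namely for $i=(\ell-1-k)/(d-1)$, which is an integer by the congruence and lies in $[0,k]$ because $k\le\ell-1\le kd$. Hence $\sum_nP(n)^k=-\binom kib^ia^{k-i}\ne0$ in $\mathbb F_\ell$, since $k<\ell$ and $\ell\nmid ab$. If $P$ were a bijection, this sum would be $\sum_vv^k=0$, as $1\le k\le\ell-2$.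

\emph{The bound.} For $1\le k<(\ell-1)/d$ the exponents in $P(n)^k$ lie in $[1,\ell-2]$, so $\sum_nP(n)^k=0$. By Newton's identities, in which we divide only by integers $k<\ell$, the elementary symmetric functions $e_k$ of the family $(P(n))_{n\in\mathbb F_\ell}$ vanish for these $k$. Therefore
$$h(Z)=\prod_{n\in\mathbb F_\ell}(Z-P(n))-(Z^\ell-Z)$$
has degree at most $\ell-\lceil(\ell-1)/d\rceil$. It is not the zero polynomial: otherwise the product would equal $Z^\ell-Z=\prod_v(Z-v)$ and $P$ would be a bijection. Since $h$ vanishes on $P(\mathbb F_\ell)$, the first inequality follows; the second is $\ell-1\ge\ell/2$.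
\end{proof}

By the Chinese remainder theorem a product of many primes gives an arbitrarily sparse image. We need to control the size of the product, since $r$ will have to run through all residues. The factor $2R+1$ below makes room for the error in \eqref{eq:epoch}.

\begin{lemma}\label{lem:modulus}
There is $C_1=C_1(d)$ such that for all $j$ and all integers $R\ge b_j$ there is a modulus $q$ coprime to $b_j$ with
$$(2R+1)\,|P_j(\mathbb Z/q)|\le2^{-j}q,\qquad\log q\le C_1\log(2^jR)\,\log\log(2^jR).$$
\end{lemma}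

\begin{proof}
Let $\omega=\lceil2d\log(2^j(2R+1))\rceil$ and let $q$ be the product of the $\omega$ smallest odd primes $>d^2$ that do not divide $a_j$. It is coprime to $b_j$, a power of $2$. By the Chinese remainder theorem and Lemma \ref{lem:image},
$$|P_j(\mathbb Z/q)|\le\Big(1-\frac1{2d}\Big)^\omega q\le e^{-\omega/2d}q\le\frac{q}{2^j(2R+1)}.$$
As $a_j<b_j$ has at most $\log b_j/\log2$ prime factors, all primes used are among the first $n_0$ primes, where $n_0\le\omega+\frac{\log b_j}{\log2}+d^2+1\le C\log(2^jR)$ with $C$ depending on $d$. Here we used $R\ge b_j\ge16$. The first $n_0$ primes are at most $Cn_0^2$, so $\log q\le\omega\log(Cn_0^2)\le C_1\log(2^jR)\log\log(2^jR)$.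
\end{proof}

The next lemma is Example \ref{ex:squares} with three changes. The polynomial $P_j$ changes with $j$, so we use infinitely many $j$ and a product of cyclic groups. It is $b_jy$, not $y$, that is close to $P_j(n)$, so the sparse set is pulled back under multiplication by $b_j$. And $r(n)$ is near $m$ only up to a tolerance $\Delta$, which is why the image is fattened by $R\approx b_j(\Delta+2)$.

\begin{lemma}\label{lem:criterion}
Suppose that for infinitely many $j$ there are
\begin{itemize}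
\item $\Delta\ge0$ and a modulus $q$ coprime to $b_j$ with $(2R+1)|P_j(\mathbb Z/q)|\le2^{-j}q$, where $R=\lceil b_j(\Delta+2)\rceil$;
\item $q$ consecutive integers $m$, for each of which there is an integer $t_m\in[j,Y_j]$ such that at least $t_m/2$ of the $n\le t_m$ satisfy $|r(n)-m|\le\Delta$.
\end{itemize}
Then $\lfloor p(n)+r(n)\rfloor$ is bad, and convergence fails for an indicator function.
\end{lemma}

\begin{proof}
Let $J\subset\{3,4,\dots\}$ be an infinite set of such $j$, with data $\Delta_j,R_j,q_j$. Put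
$$S_j=\big\{z\in\mathbb Z/q_j:\ b_jz\in P_j(\mathbb Z/q_j)+\{-R_j,\dots,R_j\}\big\}.$$
Since $\gcd(b_j,q_j)=1$, we have $|S_j|\le(2R_j+1)|P_j(\mathbb Z/q_j)|\le2^{-j}q_j$. Let $\Omega=\prod_{j\in J}\mathbb Z/q_j$ with Haar measure $\mu$, let $T$ add $1$ in each coordinate, and let $f=1_F$ with $F=\bigcup_{j\in J}\{x:x_j\in S_j\}$. Then $\mu(F)\le\sum_{j\ge3}2^{-j}=\frac14$.

Fix $x\in\Omega$ and $j\in J$. Among the $q_j$ consecutive integers there is one, $m$, with $m\equiv-x_j$ mod $q_j$; let $t=t_m$. Let $n\le t$ satisfy $|r(n)-m|\le\Delta_j$ and write $y_n=\lfloor p(n)+r(n)\rfloor=p(n)+r(n)-\theta$ with $\theta\in[0,1)$. As $b_j\alpha=a_j+b_j\tau_j$,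
$$b_jy_n=P_j(n)+b_j\tau_jn+b_jr(n)-b_j\theta .$$
Since $n\le Y_j$, Lemma \ref{lem:alpha}(iii) gives $0\le b_j\tau_jn\le\frac12$. So the integer $b_jy_n-P_j(n)-b_jm$ has absolute value at most $\frac12+b_j\Delta_j+b_j\le R_j$. As $b_j(x_j+m)\equiv0$ mod $q_j$, it follows that $b_j(x_j+y_n)\in P_j(n)+\{-R_j,\dots,R_j\}$ in $\mathbb Z/q_j$. That is, $x_j+y_n\in S_j$ and $T^{y_n}x\in F$. This holds for at least half of the $n\le t$, so $A_tf(x)\ge\frac12$ for some $t\ge j$.

As $J$ is infinite, $\limsup_tA_tf\ge\frac12$ everywhere. If $A_tf$ converged a.e., its limit would be at least $\frac12$, but by dominated convergence it would have integral $\mu(F)\le\frac14$, a contradiction.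
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}(b)]
Let
$$c_d=\min\Big(\frac13,\frac1{6C_1}\Big),\qquad\Gamma(x)=\exp\Big(c_d\frac{\log_2x}{\log_3x}\Big),\qquad g(x)=\log x\cdot\Gamma(x),$$
and let $\log_ix\ll|r|\ll g$. By the extension theorem we may assume that $r$ lies in a Hardy field containing all LE functions. Then $r$ is eventually monotone and $|r|\to\infty$.

We need a bound for $r'$. Suppose $|r|\le Ch$ eventually, where $h>0$ lies in the field and $h\to\infty$. Then $h'>0$ eventually, $r/h$ has a finite limit, and $r'/h'$ has a limit in $[-\infty,\infty]$. By l'Hospital's rule the two limits agree, so $|r'|\ll h'$.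

The germ $r/\log x$ has a limit in $[-\infty,\infty]$. So either $|r|\ll\log x$ or $\log x\ll|r|$, and we treat these cases separately. In each we choose a time $Y\le Y_j$ and a tolerance $\Delta$ such that, for all large $j$ and with $q$ from Lemma \ref{lem:modulus} for $R=\lceil b_j(\Delta+2)\rceil$,
\begin{equation}\label{eq:travel}
|r(Y)|\ge b_j+q+1,\qquad|r'(x)|\le\Delta/x\quad(x_0\le x\le Y),
\end{equation}
where $x_0$ does not depend on $j$. The first condition says that $r$ has time to run through enough integers, the second that it does so slowly.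

\emph{Case I: $\log_ix\ll|r|\ll\log x$.} With $h=\log x$ we get $|r'(x)|\le C_0/x$ eventually. Put $\Delta=C_0$ and $Y=Y_j$. For large $j$ we have $2^jR\le b_j^3$, and Lemma \ref{lem:modulus} gives $\log q\le3C_1\log b_j\cdot\log(3\log b_j)\le b_j$. On the other hand $Y_j\ge\exp_{j+2}(b_j)$, so for $j\ge i$ large, with some $c'>0$, $|r(Y)|\ge c'\log_iY_j\ge c'\exp_2(b_j)\ge b_j+e^{b_j}+1\ge b_j+q+1$.

\emph{Case II: $\log x\ll|r|\ll g$.} With $u=\log_2x$,
$$\frac{\Gamma'(x)}{\Gamma(x)}=c_d\,\frac{\log u-1}{(\log u)^2}\cdot\frac1{x\log x}.$$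
So eventually $\Gamma$ is increasing and $\Gamma'/\Gamma\le c_d/(x\log x)$. Hence $xg'(x)=\Gamma(x)+x\log x\,\Gamma'(x)\le2\Gamma(x)$, and with $h=g$ we get $|r'(x)|\le C_0\Gamma(x)/x$ eventually. Put $Y=\exp_3(b_j)$, which is at most $Y_j$ since $Y_j\ge\lfloor\exp_4(b_j)\rfloor$, and $\Delta=C_0\Gamma(Y)$. As $\Gamma$ is increasing, the second part of \eqref{eq:travel} holds. For the first part let $u=e^{b_j}=\log_2Y$. Then $\log_3Y=b_j$ and $\Gamma(Y)=e^{c_du/b_j}$, which exceeds any fixed power of $b_j$ for large $j$; so $2^jR\le\Gamma(Y)^3$. Hence $\log(2^jR)\le3c_du/b_j\le u$ and $\log\log(2^jR)\le\log u=b_j$, and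
$$\log q\le C_1\cdot\frac{3c_du}{b_j}\cdot b_j=3C_1c_du\le\frac u2,\qquad q\le e^{u/2}=(\log Y)^{1/2}.$$
Since $|r(Y)|\ge c'\log Y$ with some $c'>0$, we get $|r(Y)|\ge b_j+q+1$ for large $j$.

\emph{End of the proof.} Increase $x_0$ so that on $[x_0,\infty)$ the function $r$ is $C^1$, of constant sign and monotone, and $|r(x)|\le x$. Let $j$ be large and let $m$ run over the $q$ consecutive integers that have the sign of $r$ and satisfy $b_j\le|m|<b_j+q$. Since $|r(x_0)|<|m|<|r(Y)|$, there is $t^*\in[x_0,Y]$ with $r(t^*)=m$, and $t^*\ge|r(t^*)|\ge b_j$. Let $t_m=\lfloor t^*\rfloor$. Then $t_m\ge b_j\ge2^j\ge j$ and $t_m\le Y_j$, as $t^*\le Y\le Y_j$. If $t_m/2\le n\le t_m$, then $n\ge x_0$ (as $j$ is large) and $\log(t^*/n)\le\log(2(1+1/t_m))\le1$, so by \eqref{eq:travel}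
$$|r(n)-m|\le\int_n^{t^*}|r'(x)|\,dx\le\Delta\log\frac{t^*}n\le\Delta .$$
There are at least $t_m/2$ such $n$. Lemma \ref{lem:criterion} applies.
\end{proof}

The upper bound on $|r|$ was used for the growth of $r'$: the faster $r$ is, the larger are $\Delta$ and hence $q$, and in Case II the inequality $q\le(\log Y)^{1/2}$ is what the exponent $c_d\log_2x/\log_3x$ allows. The lower bound was used only to see that $r$ reaches $b_j+q+1$ before time $Y_j$. This is what $r_1$ does not do.

\section{The averages along $p(n)$: a maximal inequality on $\mathbb R$}\label{sec:line}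

\subsection{The resonances}

The averages $\frac1N\sum_{n\le N}h(y+p(n))$ of functions $h$ on $\mathbb R$ correspond, with $\hat h(\xi)=\int h(y)e(-y\xi)\,dy$, to the Fourier multipliers
$$m_N(\xi)=\frac1N\sum_{n\le N}e(\xi p(n)).$$
We ask for which $\xi$ this is not small when $b_j^2\le N<b_{j+1}^2$. Write $a,b,\tau$ for $a_j,b_j,\tau_j$. Take $d=2$ and $\xi=b/q$ with an odd prime $q$. Then
$$\xi p(n)=\frac{bn^2+an}q+\frac{b\tau}qn .$$
If $N$ is a multiple of $q$ so small that $b\tau N/q\le\varepsilon$, the last term can be ignored up to an error $O(\varepsilon)$ in $m_N$. So $|m_N(\xi)|=q^{-1/2}+O(\varepsilon)$, the main term being the modulus of a normalized quadratic Gauss sum. By contrast, at $\xi=1$ we have $m_N(1)=\frac1N\sum_{n\le N}e(\alpha n)=O(1/N)$: the linear term $\alpha n$ has destroyed the resonance. In general $m_N$ can resonate near $A/q$ only if $b\mid A$. Such a frequency, if not $0$, can satisfy $|A/q|\le X$ only if $q\ge b/X$, and then the resonance is weak. (It fades when $N$ is large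 compared with $q/(|A|\tau)$; this happens towards the end of the range of $N$.) If we restrict to $|\xi|\le X$ with $X$ a small power of $b$, only the resonance at $0$ should matter, and near $0$ the linear term in $p$ is negligible, so that $m_N(\xi)$ is close to
$$W(\xi N^d),\qquad W(x)=\int_0^1e(xv^d)\,dv .$$
The following proposition says this at the level of maximal functions. Put
$$\sigma=2^{-d},\qquad\kappa=\frac\sigma4=2^{-d-2}.$$
Fix $\rho>1$ and let $Z_\rho=\{\lfloor\rho^i\rfloor:i\ge0\}$. In this section and the next, $C$ and the constants in $O(\cdot)$ depend only on $d$ and $\rho$, and $C$ is not always the same; $\mathcal F^{-1}$ is the inverse Fourier transform.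

\begin{proposition}\label{prop:max}
There is $j_0=j_0(d,\rho)$ such that for $j\ge j_0$, $X=b_j^\kappa$ and all $h\in L^2(\mathbb R)$,
$$\Big\|\sup_{N\in Z_\rho,\ b_j^2\le N<b_{j+1}^2}\big|\mathcal F^{-1}\big[(m_N(\xi)-W(\xi N^d))1_{|\xi|\le X}\hat h\big]\big|\Big\|_2\le Cb_j^{-\kappa}\|h\|_2 .$$
\end{proposition}

We use the following tools.
\begin{itemize}
\item \emph{Weyl's inequality} (Vaughan \cite[Lemma 2.4]{Vau}): if $f$ is a real polynomial of degree $d$ with leading coefficient $\xi$, $\gcd(A,q)=1$ and $|\xi-A/q|\le q^{-2}$, then for $\epsilon>0$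
$$\Big|\sum_{n\le N}e(f(n))\Big|\le C_\epsilon N^{1+\epsilon}\Big(\frac1q+\frac1N+\frac q{N^d}\Big)^{2\sigma}.$$
For $\gcd(A,q)=1$ let $G(A,B;q)=\frac1q\sum_{u=1}^qe((Au^d+Bu)/q)$. Weyl's inequality with $N=q$ and $\epsilon=\sigma$ gives $|G(A,B;q)|\le Cq^{-\sigma}$.
\item \emph{Van der Corput's lemma}: if $|\varphi^{(k)}|\ge\lambda$ on $[0,1]$, and $k\ge2$ or else $k=1$ and $\varphi'$ is monotone, then $|\int_0^1e(\varphi)|\le C_k\lambda^{-1/k}$. With
$$V_N(\beta,\gamma)=\int_0^1e(\beta N^dv^d+\gamma Nv)\,dv$$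
and $k=d$ we get
\begin{equation}\label{eq:vdc}
|V_N(\beta,\gamma)|\le C(|\beta|N^d)^{-1/d},\qquad|W(x)|\le C|x|^{-1/d}.
\end{equation}
\item \emph{Sums and integrals} (Titchmarsh \cite[Lemma 4.8]{Tit}): $\sum_{s<l\le s'}e(g(l))=\int_s^{s'}e(g)+O(1)$ if $g'$ is monotone and $|g'|\le\frac34$.
\item \emph{Rademacher--Menshov}: for orthogonal $x_1,\dots,x_J$ in an $L^2$ space, $\big\|\max_{k\le J}|\sum_{i\le k}x_i|\big\|_2\le C(1+\log J)\big(\sum_i\|x_i\|_2^2\big)^{1/2}$.
\item \emph{Square function bound}: if $\sum_N|F_N(\xi)|^2\le B^2$ for all $\xi$, then $\big\|\sup_N|\mathcal F^{-1}[F_N\hat h]|\big\|_2\le B\|h\|_2$. (Bound the supremum by the $\ell^2$-norm over $N$ and use Plancherel.)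
\end{itemize}

From here to the end of Section \ref{sec:line} we fix $j$, write $a=a_j$, $b=b_j$, $\tau=\tau_j$, $b'=b_{j+1}$, $X=b^\kappa$, and assume that $j$ is large in terms of $d$. Note $1\le X\le b^{1/16}$, as $\kappa\le\frac1{16}$. The letter $N$ always denotes an element of $Z_\rho\cap[b^2,b'^2)$, except in sums over all of $Z_\rho$.

\subsection{Approximation of $m_N$}

For $l\ge0$ let $\Lambda_l$ be the finite set of reduced fractions $\lambda=A/q$ with
$$A\ne0,\quad b\mid A,\quad|\lambda|\le2X,\quad2^l\le q<2^{l+1}.$$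
For $\lambda=A/q\in\Lambda_l$ put $G_\lambda=G(A,Aa/b;q)$, so $|G_\lambda|\le C2^{-\sigma l}$. Let $\delta_l=2^{-2l-4}$. Distinct points of $\Lambda_l$ differ by more than $2^{-2l-2}$, so the intervals $|\xi-\lambda|\le\delta_l$, $\lambda\in\Lambda_l$, are disjoint. Moreover, as anticipated above, all these denominators are large: if $\Lambda_l\ne\emptyset$, then $b\le|A|\le2Xq$, hence
\begin{equation}\label{eq:largeq}
2^l\ge\frac b{4X}\ge b^{1/2}.
\end{equation}
Put
$$L_N^{(l)}(\xi)=\sum_{\lambda\in\Lambda_l}G_\lambda V_N\big(\xi-\lambda,\lambda\tau+(\xi-\lambda)\alpha\big)1_{|\xi-\lambda|\le\delta_l}.$$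

\begin{lemma}\label{lem:approx}
For $|\xi|\le X$,
$$m_N(\xi)-W(\xi N^d)=\sum_{l:\,2^l\le N^{1/8}}L_N^{(l)}(\xi)+\mathcal E_N(\xi),\qquad|\mathcal E_N(\xi)|\le CN^{-\kappa/2}.$$
\end{lemma}

\begin{proof}
For reduced $A/q$ with $q\le N^{1/8}$ let $\mathfrak M(A/q)=\{\xi:|\xi-A/q|\le N^{-d+1/4}/q\}$. These arcs are disjoint, since distinct centers differ by at least $N^{-1/4}>2N^{-d+1/4}$. Note that $\kappa/2=\sigma/8$, and that $\frac1{8d}\ge\frac\sigma8$; so $N^{-\sigma/8}$ is the largest error that will occur.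

(i) \emph{$\xi$ in no arc.} Dirichlet's theorem gives a reduced $A/q$ with $q\le N^{d-1/4}$ and $|\xi-A/q|\le1/(qN^{d-1/4})\le q^{-2}$. As $\xi\notin\mathfrak M(A/q)$, we have $q>N^{1/8}$. Weyl's inequality with $\epsilon=\sigma/8$ yields $|m_N(\xi)|\le CN^{\sigma/8}(N^{-1/8})^{2\sigma}=CN^{-\sigma/8}$.

(ii) \emph{$\xi$ in an arc.} Let $\xi=A/q+\beta\in\mathfrak M(A/q)$. The linear coefficient of $\xi p$ is $\xi\alpha$. Let $B$ be a nearest integer to $q\xi\alpha$ and $\gamma=\xi\alpha-B/q$, so $|\gamma|\le\frac1{2q}$ and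
$$\xi p(n)=\frac{An^d+Bn}q+\beta n^d+\gamma n .$$
Split $n$ into residue classes: $n=u+ql$, $1\le u\le q$, $0\le l\le(N-u)/q$. The phase $g(l)=\beta(u+ql)^d+\gamma(u+ql)$ has a monotone derivative of modulus at most $qd|\beta|N^{d-1}+q|\gamma|\le dN^{-3/4}+\frac12\le\frac34$. The term $l=0$ is $O(1)$, so
\begin{align*}
\sum_{0\le l\le(N-u)/q}e(g(l))&=\int_0^{(N-u)/q}e(g(l))\,dl+O(1)\\
&=\frac1q\int_u^Ne(\beta w^d+\gamma w)\,dw+O(1)=\frac1q\int_0^Ne(\beta w^d+\gamma w)\,dw+O(1),
\end{align*}
the last step because $u/q\le1$. Multiplying by $e((Au^d+Bu)/q)$, summing over $u$ and dividing by $N$ we obtain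
\begin{equation}\label{eq:major}
m_N(\xi)=G(A,B;q)\,V_N(\beta,\gamma)+O(q/N).
\end{equation}
Next we locate $\gamma$. As $|\xi|\le X$, we have $|A|\le q(X+1)\le2Xq$. With $\alpha=a/b+\tau$,
\begin{equation}\label{eq:gamma}
\gamma=\frac{Aa-Bb}{qb}+\frac{A\tau}q+\beta\alpha,\qquad\Big|\frac{A\tau}q\Big|\le\frac{4X}{b'}\le\frac1{4qb},\qquad|\beta\alpha|\le\frac{N^{-d+1/4}}q\le\frac1{4qb}.
\end{equation}
The first bound holds since $16Xqb\le16b^{5/4}b'^{1/4}\le b'$, where we used $q\le N^{1/8}\le b'^{1/4}$ and $b'\ge b^{16}$; the second since $4b\le N^{d-1/4}$, because $N\ge b^2$.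

(iii) \emph{The case $b\nmid A$.} Since $\gcd(a,b)=1$, $Aa-Bb\ne0$, and \eqref{eq:gamma} gives $|\gamma|\ge\frac1{2qb}$. As $q\le N^{1/8}$ and $b\le N^{1/2}$,
$$|\gamma|N\ge\tfrac12N^{1-1/8-1/2}=\tfrac12N^{3/8}\ge2dN^{1/4}\ge2d|\beta|N^d .$$
The derivative of the phase of $V_N$ is monotone and of modulus at least $|\gamma|N-d|\beta|N^d\ge\frac12|\gamma|N$, so $|V_N|\le C/(|\gamma|N)\le CN^{-3/8}$, and $|m_N(\xi)|\le CN^{-3/8}$ by \eqref{eq:major}.

(iv) \emph{The case $b\mid A$.} Now $Aa/b$ is an integer, and $|q\xi\alpha-Aa/b|=|A\tau+q\beta\alpha|<\frac12$ by \eqref{eq:gamma}. So $B=Aa/b$, and $\gamma=\lambda\tau+\beta\alpha$ with $\lambda=A/q$. If $A\ne0$, then \eqref{eq:major} reads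
$$m_N(\xi)=G_\lambda V_N\big(\xi-\lambda,\lambda\tau+(\xi-\lambda)\alpha\big)+O(N^{-7/8}).$$

(v) \emph{The case $A=0$.} Then $q=1$, and by (iv) $B=0$, $\beta=\xi$, $\gamma=\xi\alpha$. Hence $m_N(\xi)=V_N(\xi,\xi\alpha)+O(1/N)=W(\xi N^d)+O(|\xi|N+1/N)=W(\xi N^d)+O(N^{-3/4})$. If $\xi\notin\mathfrak M(0)$, then $|\xi|N^d>N^{1/4}$ and $|W(\xi N^d)|\le CN^{-1/(4d)}$ by \eqref{eq:vdc}.

By (i), (iii) and (v), $m_N(\xi)-W(\xi N^d)$ is $O(N^{-\kappa/2})$ unless $\xi\in\mathfrak M(\lambda)$ with $\lambda=A/q$, $b\mid A$, $A\ne0$, $q\le N^{1/8}$. In the exceptional case $\xi\notin\mathfrak M(0)$, and by (iv) and (v) the difference equals the main term in (iv) up to $O(N^{-\kappa/2})$. That main term occurs on the right-hand side of the lemma: $\lambda\in\Lambda_l$ for the $l$ with $2^l\le q<2^{l+1}$, and $\mathfrak M(\lambda)\subset\{|\xi-\lambda|\le\delta_l\}$ because $N^{-d+1/4}2^{2l+4}\le16N^{-d+1/2}\le1$.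

It remains to bound the other terms on the right-hand side at $\xi$. There is at most one for each $l$, belonging to some $\lambda=A/q\in\Lambda_l$ with $|\xi-\lambda|\le\delta_l$. As the arcs are disjoint, either $q\le N^{1/8}$ and $\xi\notin\mathfrak M(\lambda)$, or $q>N^{1/8}$. In the first case $|\xi-\lambda|N^d>N^{1/4}/q\ge N^{1/8}$, so by \eqref{eq:vdc} these terms total at most $\sum_lC2^{-\sigma l}N^{-1/(8d)}\le CN^{-\kappa/2}$. In the second case $2^l\le N^{1/8}<q<2^{l+1}$, so only one $l$ is concerned, and its term is at most $|G_\lambda|\le CN^{-\sigma/8}$.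
\end{proof}

\subsection{Reduction to nested projections}

We now fix $l$ with $\Lambda_l\ne\emptyset$. By Lemma \ref{lem:approx} the multiplier $L_N^{(l)}$ is needed only for $N$ in
$$\mathcal N_l=\{N\in Z_\rho\cap[b^2,b'^2):N\ge2^{8l}\}.$$
Note that for $N\in\mathcal N_l$ we have $N^{-d}\le\delta_l$, because $N^d\ge N\cdot N\ge2^{8l}b^2\ge2^{2l+4}$.

\begin{lemma}\label{lem:onel}
For $h\in L^2(\mathbb R)$,
$$\Big\|\sup_{N\in\mathcal N_l}\big|\mathcal F^{-1}[L_N^{(l)}1_{|\xi|\le X}\hat h]\big|\Big\|_2\le C(1+l+\log b)\,2^{-\sigma l}\|h\|_2 .$$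
\end{lemma}

The factor $2^{-\sigma l}$ is the bound for the exponential sums $G_\lambda$. To keep it we must bound a supremum over all $N$ up to $b'^2$ at a cost that is only logarithmic in $2^l$ and $b$. The number of $N$ can be of order $\log b'$, and even a loss of the logarithm of this number would be far too large. We therefore first replace the oscillatory integrals $V_N$ by sharp cut-offs: roughly, $V_N(\beta,\gamma_0)$ is close to $1$ if $|\beta|N^d$ and $|\gamma_0|N$ are small, and small if one of them is large. This reduces the lemma to a bound for nested projections. For $N\in\mathcal N_l$ let $P_N$ be the operator on $L^2(\mathbb R)$ with multiplier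
$$1_{\operatorname{dist}(\xi,\Lambda_l)\le N^{-d}}=\sum_{\lambda\in\Lambda_l}1_{|\xi-\lambda|\le N^{-d}} ,$$
where the equality holds because $N^{-d}\le\delta_l$.

\begin{lemma}\label{lem:proj}
$\displaystyle\Big\|\sup_{N\in\mathcal N_l}|P_NH|\Big\|_2\le C(l+1)\|H\|_2$ for all $H\in L^2(\mathbb R)$.
\end{lemma}

\begin{proof}[Proof of Lemma \ref{lem:onel}, given Lemma \ref{lem:proj}]
\emph{Cut-offs.} For $\gamma_0\ne0$ put
$$D_N(\beta)=V_N(\beta,\gamma_0+\beta\alpha)-1_{N\le1/|\gamma_0|}1_{|\beta|\le N^{-d}}.$$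
We claim that $\sum_{N\in Z_\rho}|D_N(\beta)|^2\le C$, uniformly in $\beta$ and $\gamma_0$.
\begin{itemize}
\item If $|\beta|N^d>1$, then $|D_N|\le C(|\beta|N^d)^{-1/d}$ by \eqref{eq:vdc}.
\item If $|\beta|N^d\le1$ and $N\le1/|\gamma_0|$, then $|D_N|=|V_N-1|\le C(|\beta|N^d+|\gamma_0|N)$.
\item If $|\beta|N^d\le1$ and $N>1/|\gamma_0|$, then the derivative of the phase of $V_N$ is monotone and of modulus at least $|\gamma_0|N-|\beta|N-d|\beta|N^d\ge|\gamma_0|N-1-d$. So $|D_N|\le C/(|\gamma_0|N)$ once $|\gamma_0|N\ge4d+4$. The remaining $N$, with $1<|\gamma_0|N<4d+4$, are $O(1)$ in number, and $|D_N|\le1$ for them.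
\end{itemize}
All sums over $N\in Z_\rho$ are geometric, which proves the claim. We apply it with $\gamma_0=\lambda\tau$ and $\beta=\xi-\lambda$. For each $\xi$ at most one $\lambda\in\Lambda_l$ satisfies $|\xi-\lambda|\le\delta_l$. So by the square function bound, replacing $V_N$ in $L_N^{(l)}$ by the cut-off changes the maximal function by at most $C2^{-\sigma l}\|h\|_2$ in norm.

\emph{Truncation.} Since $N^{-d}\le\delta_l$, what remains is the multiplier
$$\sum_{\lambda\in\Lambda_l}G_\lambda1_{N\le1/(|\lambda|\tau)}1_{|\xi-\lambda|\le N^{-d}},$$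
applied to $1_{|\xi|\le X}\hat h$. On $\Lambda_l$ we have $2^{-l-1}\le|\lambda|\le2X$. So the multiplier vanishes for $N>2^{l+1}/\tau$. There are $O(1+l+\log b)$ elements $N\in Z_\rho$ with $\frac1{2X\tau}<N\le\frac{2^{l+1}}\tau$; by the square function bound they contribute at most $C(1+l+\log b)^{1/2}2^{-\sigma l}\|h\|_2$. For $N\le\frac1{2X\tau}$ the condition $N\le1/(|\lambda|\tau)$ is always satisfied, and the corresponding function is $P_NH_l$ with
$$\hat H_l(\xi)=\sum_{\lambda\in\Lambda_l}G_\lambda1_{|\xi-\lambda|\le\delta_l}1_{|\xi|\le X}\hat h(\xi),\qquad\|H_l\|_2\le C2^{-\sigma l}\|h\|_2 .$$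
Lemma \ref{lem:proj} bounds the supremum of these by $C(l+1)2^{-\sigma l}\|h\|_2$.
\end{proof}

\begin{proof}[Proof of Lemma \ref{lem:proj}]
The $P_N$ are orthogonal projections that decrease as $N$ grows. All points of $\Lambda_l$ lie in the lattice $\frac1Q\mathbb Z$, where $Q=(2^{l+1})!$. As long as the intervals of radius $N^{-d}$ may be longer than the lattice spacing, there are few $N$ and orthogonality suffices. Once they are shorter, $P_N$ behaves like an average along an arithmetic progression of step $Q$.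

\emph{The $N$ with $N^d<2Q$.} There are $J\le C(1+\log(2Q))\le C(l+1)2^{l+1}$ of them, say $N_1<\dots<N_J$. In
$$P_{N_k}H=P_{N_J}H+\sum_{i=k}^{J-1}(P_{N_i}-P_{N_{i+1}})H$$
the summands are orthogonal with squared norms adding up to at most $\|H\|_2^2$. Rademacher--Menshov, with the summands taken in reverse order, bounds the maximal function by $C(1+\log J)\|H\|_2\le C(l+1)\|H\|_2$.

\emph{The $N$ with $N^d\ge2Q$: smoothing.} Let $\phi\in C_c^\infty(\mathbb R)$ be even, supported in $[-1,1]$, with $\phi(0)=1$. For every $\beta$,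
$$\sum_{N\in Z_\rho}\big|1_{|\beta|N^d\le1}-\phi(\beta N^d)\big|^2\le\sum_{N\in Z_\rho:\,|\beta|N^d\le1}C(|\beta|N^d)^2\le C .$$
Since $N^{-d}\le\delta_l$ for $N\in\mathcal N_l$, at each $\xi$ only one $\lambda\in\Lambda_l$, the same for all $N$, can give a nonzero term. So by the square function bound we may replace the multiplier $\sum_\lambda1_{|\xi-\lambda|\le N^{-d}}$ of $P_N$ by $\sum_{\lambda\in\Lambda_l}\phi((\xi-\lambda)N^d)$ at a cost of $C\|H\|_2$.

\emph{Periodization.} The new multiplier is supported in $\operatorname{dist}(\xi,\Lambda_l)\le N^{-d}\le\frac1{2Q}$. So we may replace $H$ by $H'$, where $\hat H'=1_{\operatorname{dist}(\xi,\Lambda_l)\le1/(2Q)}\hat H$. If $\xi$ is within $\frac1{2Q}$ of $\lambda\in\Lambda_l$, all other points of $\frac1Q\mathbb Z$ are at distance at least $\frac1{2Q}\ge N^{-d}$ from $\xi$, and $\phi$ vanishes outside $(-1,1)$. Hence, on the support of $\hat H'$,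
$$\sum_{\lambda\in\Lambda_l}\phi\big((\xi-\lambda)N^d\big)=\sum_{k\in\mathbb Z}\phi\Big(\Big(\xi-\frac kQ\Big)N^d\Big)=\sum_{m\in\mathbb Z}c_me(Qm\xi),\qquad c_m=\frac Q{N^d}\,\hat\phi\Big(\frac{Qm}{N^d}\Big),$$
the Fourier series of a smooth $\frac1Q$-periodic function. So the operator is $H'\mapsto\sum_mc_mH'(y+Qm)$.

\emph{Domination.} Put $s=N^d/Q\ge2$ and $w_m=s^{-1}(1+(m/s)^2)^{-1}$. As $\hat\phi$ is rapidly decreasing, $|c_m|\le Cw_m$. The sequence $w_m$ is even, decreasing in $|m|$, and $\sum_mw_m\le C$. For $u_m\ge0$, writing $w_m=\sum_{R\ge|m|}(w_R-w_{R+1})$,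
$$\sum_mw_mu_m=\sum_{R\ge0}(w_R-w_{R+1})\sum_{|m|\le R}u_m\le\Big(\sum_mw_m\Big)\sup_{R\ge0}\frac1{2R+1}\sum_{|m|\le R}u_m,$$
because $\sum_R(w_R-w_{R+1})(2R+1)=\sum_mw_m$. Hence the supremum over these $N$ is at most
$$C\sup_{R\ge0}\frac1{2R+1}\sum_{|m|\le R}|H'(y+Qm)| .$$
On each coset $y_0+Q\mathbb Z$ this is the discrete Hardy--Littlewood maximal function of $m\mapsto|H'(y_0+Qm)|$. Its boundedness on $\ell^2(\mathbb Z)$, integrated over $y_0\in[0,Q)$, gives the bound $C\|H'\|_2\le C\|H\|_2$.
\end{proof}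

\begin{proof}[Proof of Proposition \ref{prop:max}]
Since $\sum_{N\in Z_\rho,\,N\ge b^2}N^{-\kappa}\le Cb^{-2\kappa}$, the square function bound shows that the terms $\mathcal E_N$ of Lemma \ref{lem:approx} contribute at most $Cb^{-\kappa}\|h\|_2$. By \eqref{eq:largeq} only $l$ with $2^l\ge b^{1/2}$ occur in the main terms, and for them $\log b\le C(l+1)$. By Lemma \ref{lem:onel} they contribute at most
\[
C\sum_{2^l\ge b^{1/2}}(1+l)2^{-\sigma l}\|h\|_2\le C\big(b^{1/2}\big)^{-\sigma/2}\|h\|_2=Cb^{-\kappa}\|h\|_2.\qedhere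
\]
\end{proof}

\section{Convergence when the perturbation is frozen}\label{sec:good}

By Proposition \ref{prop:r1}, Theorem \ref{thm:main}(a) is a case of the following statement.

\begin{proposition}\label{prop:good}
Let $r$ be a real-valued function, defined for large $x$, such that $v_j=\sup_{b_j\le x\le b_{j+1}^2}|r(x)-r(b_j)|\to0$ as $j\to\infty$ and $|r(b_j)|\le b_j$ for large $j$. Then for every invertible measure preserving system and every $f\in L^2(\mu)$
$$\frac1N\sum_{n\le N}f\circ T^{\lfloor p(n)+r(n)\rfloor}\to f^*\quad\text{a.e.},$$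
where $f^*$ is the conditional expectation of $f$ on the invariant $\sigma$-algebra.
\end{proposition}

The plan, for $b_j^2\le N<b_{j+1}^2$: replace $r(n)$ by $c_j=r(b_j)$ for $b_j\le n\le N$; smooth the floor function at the scale $b_j^{-\kappa}$, so that only frequencies $|\xi|\le b_j^\kappa$ remain; use Proposition \ref{prop:max} to replace the averages along $p(n)+c_j$ by averages against a smooth density; and apply Birkhoff's theorem to these. Apart from the small tail of the smoothing kernel, the first two replacements matter only if $p(n)+c_j$ is close to an integer. This is rare because $p(n)\equiv\alpha n$ mod $1$ and $\alpha$ is irrational.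

\subsection{Transfer from $\mathbb R$ to $\Omega$}

For $f$ on $\Omega$ let $\tilde f(x,u)=f(T^{\lfloor u\rfloor}x)$, $(x,u)\in\Omega\times\mathbb R$. A finite signed measure $\nu$ on $\mathbb R$ acts by
$$\nu\tilde f(x,u)=\int\tilde f(x,u+w)\,d\nu(w),$$
and on functions on $\mathbb R$ as the multiplier $\int e(\xi w)\,d\nu(w)$. By Minkowski's inequality $\|\nu\tilde f(\cdot,u)\|_{L^2(\mu)}\le\|\nu\|\,\|f\|_2$ for each $u$. Since $\Phi=\nu\tilde f$ satisfies $\Phi(x,u+1)=\Phi(Tx,u)$, the function $u\mapsto\int_\Omega|\Phi(x,u)|^2d\mu$ is $1$-periodic, and so is the same integral with $|\Phi|$ replaced by a supremum of finitely many such $|\Phi|$.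

\begin{lemma}[Transference]\label{lem:trans}
Let $\nu_N$, $N$ in a finite set, be finite signed measures with $\big\|\sup_N|\int h(\cdot+w)\,d\nu_N(w)|\big\|_{L^2(\mathbb R)}\le C_0\|h\|_2$ for all $h\in L^2(\mathbb R)$. Then for $f\in L^2(\mu)$
$$\int_0^1\int_\Omega\sup_N|\nu_N\tilde f|^2\,d\mu\,du\le C_0^2\|f\|_2^2 .$$
\end{lemma}

\begin{proof}
First let all $\nu_N$ be supported in $[-U,U]$, and let $R\in\mathbb N$. Apply the hypothesis to $u\mapsto\tilde f(x,u)1_{|u|\le R+U}$, restrict the left side to $|u|\le R$, where the cut-off is not felt, and integrate over $x$. By periodicity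
$$2R\int_0^1\int_\Omega\sup_N|\nu_N\tilde f|^2\,d\mu\,du\le C_0^2\cdot2(R+U)\|f\|_2^2 .$$
Let $R\to\infty$. In general let $\nu_N^U$ be the restriction of $\nu_N$ to $[-U,U]$, and $\varepsilon_U=\sum_N\|\nu_N-\nu_N^U\|$, which tends to $0$ as $U\to\infty$. The $\nu_N^U$ satisfy the hypothesis with $C_0+\varepsilon_U$, hence also the conclusion. Moreover $\sup_N|\nu_N\tilde f|\le\sup_N|\nu_N^U\tilde f|+\sum_N|(\nu_N-\nu_N^U)\tilde f|$, and the last sum has norm at most $\varepsilon_U\|f\|_2$ in $L^2(\Omega\times[0,1])$. Let $U\to\infty$.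
\end{proof}

\subsection{Three operators}

Define
\begin{align*}
B_N\tilde f(x,u)&=\frac1N\sum_{n\le N}\tilde f(x,u+p(n)),\\
M_N\tilde f(x,u)&=\int k_N(w)\tilde f(x,u+w)\,dw,\qquad k_N(w)=\frac1{dN}w^{1/d-1}1_{(0,N^d]}(w),\\
K_\eta\tilde f(x,u)&=\int\psi(s)\tilde f(x,u+\eta s)\,ds,\qquad\psi(s)=c_0\Big(\frac{\sin(\pi s/2)}{\pi s/2}\Big)^4,\quad\int\psi=1 .
\end{align*}
The multiplier of $B_N$ is $m_N(\xi)$. Substituting $w=N^dv^d$ we see that $M_N$ has multiplier $W(\xi N^d)$. The function $\psi$ is even, nonnegative, positive on $[-1,1]$, and $\psi(s)\le C(1+s^4)^{-1}$. Its Fourier transform is a multiple of the fourfold convolution of $1_{[-1/4,1/4]}$, so $\hat\psi$ is supported in $[-1,1]$, and $|\hat\psi|\le1$; the multiplier of $K_\eta$ is $\hat\psi(\eta\xi)$. We write $K_\eta^2=K_\eta K_\eta$, that is,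
$$K_\eta^2\tilde f(x,u)=\iint\psi(u_1)\psi(u_2)\tilde f\big(x,u+\eta(u_1+u_2)\big)\,du_1\,du_2 .$$
Put
$$\eta_j=b_j^{-\kappa},\qquad c_j=r(b_j),\qquad\mathcal Z_j=Z_\rho\cap[b_j^2,b_{j+1}^2).$$

Proposition \ref{prop:max} and Lemma \ref{lem:trans} give bounds that are averaged over $u\in[0,1]$. We need bounds at the particular points $u=c_j$ (and $c_j-\frac12$). A second smoothing provides them, at the affordable cost of a factor $\eta_j^{-1}$ in the square of the norm.

\begin{lemma}\label{lem:B-M}
For every real $w$, $j\ge j_0$ and $f\in L^2(\mu)$,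
$$\Big\|\sup_{N\in\mathcal Z_j}\big|(B_N-M_N)K_{\eta_j}^2\tilde f(\cdot,w)\big|\Big\|_{L^2(\mu)}^2\le Cb_j^{-\kappa}\|f\|_2^2 .$$
\end{lemma}

\begin{proof}
The multiplier of $(B_N-M_N)K_{\eta_j}$ is $(m_N(\xi)-W(\xi N^d))\hat\psi(\eta_j\xi)$, supported in $|\xi|\le b_j^\kappa$. By Proposition \ref{prop:max}, applied to the function with Fourier transform $\hat\psi(\eta_j\xi)\hat h$, and Lemma \ref{lem:trans}, the function $\mathcal D_j=\sup_{N\in\mathcal Z_j}|(B_N-M_N)K_{\eta_j}\tilde f|$ satisfies
$$\int_0^1I_j(u)\,du\le Cb_j^{-2\kappa}\|f\|_2^2,\qquad I_j(u)=\int_\Omega\mathcal D_j(x,u)^2\,d\mu,$$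
and $I_j$ is $1$-periodic. Since $|(B_N-M_N)K_{\eta_j}^2\tilde f(x,w)|\le\int\psi(s)\mathcal D_j(x,w+\eta_js)\,ds$, Jensen's inequality bounds the left side of the lemma by
$$\int\psi(s)I_j(w+\eta_js)\,ds=\eta_j^{-1}\int\psi(s/\eta_j)I_j(w+s)\,ds\le\eta_j^{-1}\sum_{m\in\mathbb Z}\sup_{s\in[m,m+1]}\psi(s/\eta_j)\int_0^1I_j\le C\eta_j^{-1}\int_0^1I_j,$$
where we used $\eta_j\le1$. Finally $\eta_j^{-1}b_j^{-2\kappa}=b_j^{-\kappa}$.
\end{proof}

\begin{lemma}\label{lem:shift}
If $|w|\le b_j+1$, then $\|M_NK_{\eta_j}^2\tilde f(\cdot,w)-M_N\tilde f(\cdot,0)\|_{L^2(\mu)}\le C\frac{b_j}N\|f\|_2$. Moreover $\sum_j\sum_{N\in\mathcal Z_j}(b_j/N)^2<\infty$.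
\end{lemma}

\begin{proof}
Since $k_N$ is a probability density on $(0,\infty)$, nonincreasing there, $\|k_N(\cdot-s)-k_N\|_1=2\int_0^{|s|}k_N\le2|s|^{1/d}/N\le2(1+|s|)/N$. Hence $\|M_N\tilde f(\cdot,s)-M_N\tilde f(\cdot,0)\|_{L^2(\mu)}\le2(1+|s|)\|f\|_2/N$. Average over $s=w+\eta_j(u_1+u_2)$ with the weight $\psi(u_1)\psi(u_2)$, and use that $\psi$ has a finite first absolute moment. The double sum is at most $C\sum_jb_j^2b_j^{-4}$.
\end{proof}

\begin{lemma}\label{lem:birkhoff}
For bounded $f$, $M_N\tilde f(x,0)\to f^*(x)$ a.e.\ as $N\to\infty$. For $0\le f\in L^2(\mu)$,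
$$\sup_NM_N\tilde f(x,0)\le2\sup_{n\ge1}\frac1n\sum_{0\le i<n}f(T^ix),$$
and the $L^2(\mu)$ norm of the right side is at most an absolute constant times $\|f\|_2$.
\end{lemma}

\begin{proof}
We write $k_N$ as a mixture of uniform densities:
$$k_N=\int R^{-1}1_{(0,R]}\,d\varpi_N(R),\qquad\varpi_N=\Big(1-\frac1d\Big)k_N(R)\,dR+\frac1d\,\delta_{N^d}.$$
Indeed, for $0<w\le N^d$,
$$\Big(1-\frac1d\Big)\frac1{dN}\int_w^{N^d}R^{1/d-2}\,dR+\frac{N^{-d}}d=\frac1{dN}\big(w^{1/d-1}-N^{1-d}\big)+\frac{N^{-d}}d=k_N(w).$$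
The measure $\varpi_N$ is a probability measure, $M_N\tilde f(x,0)=\int\frac1R\int_0^R\tilde f(x,w)\,dw\,d\varpi_N(R)$, and for fixed $R_0$ we have $\varpi_N((0,R_0])\le R_0^{1/d}/N\to0$, as soon as $N^d>R_0$. By Birkhoff's theorem $\frac1R\int_0^R\tilde f(x,w)\,dw\to f^*(x)$ a.e. as $R\to\infty$, boundedly for bounded $f$; the first claim follows. For $f\ge0$ and $R\ge1$,
$$\frac1R\int_0^R\tilde f(x,w)\,dw\le\frac{\lfloor R\rfloor+1}R\cdot\frac1{\lfloor R\rfloor+1}\sum_{i=0}^{\lfloor R\rfloor}f(T^ix),$$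
where the first factor is at most $2$; for $R<1$ the left side equals $f(x)$. The $L^2$ bound follows from the maximal ergodic theorem.
\end{proof}

\subsection{Proof of Proposition \ref{prop:good}}

Here $A_Nf=\frac1N\sum_{n\le N}f\circ T^{\lfloor p(n)+r(n)\rfloor}$.

\emph{Step A: a maximal inequality.} Let $\rho=2$, $f\ge0$ and $g=f+f\circ T$. Choose $j_1\ge j_0$ such that $v_j\le\frac14$, $\eta_j\le\frac18$ and $|c_j|\le b_j$ for $j\ge j_1$. Let $j\ge j_1$, $N\in\mathcal Z_j$, $b_j\le n\le N$, and $|u_1|,|u_2|\le1$. Then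
$$c'=c_j-\tfrac12+\eta_j(u_1+u_2)\in[c_j-\tfrac34,c_j-\tfrac14],\qquad|r(n)-c_j|\le\tfrac14,$$
so $0\le r(n)-c'\le1$ and $\lfloor p(n)+r(n)\rfloor-\lfloor p(n)+c'\rfloor\in\{0,1\}$. Hence $f(T^{\lfloor p(n)+r(n)\rfloor}x)\le\tilde g(x,p(n)+c')$. Multiply by $\psi(u_1)\psi(u_2)$ and integrate over $|u_1|,|u_2|\le1$. Since $\int_{-1}^1\psi>0$ and $\tilde g\ge0$,
$$f(T^{\lfloor p(n)+r(n)\rfloor}x)\le CK_{\eta_j}^2\tilde g(x,p(n)+c_j-\tfrac12).$$
The terms with $n<b_j$ contribute at most $\frac{b_j}NA_{b_j}f\le b_j^{-1}A_{b_j}f$ to $A_Nf$, because $N\ge b_j^2$. Thus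
$$A_Nf(x)\le b_j^{-1}A_{b_j}f(x)+C\,B_NK_{\eta_j}^2\tilde g(x,c_j-\tfrac12)\qquad(N\in\mathcal Z_j,\ j\ge j_1).$$
Write $B_N=M_N+(B_N-M_N)$ and take the supremum over all $N\in\bigcup_{j\ge j_1}\mathcal Z_j$. We bound suprema over $j$, or over $j$ and $N$, by square sums. By Lemma \ref{lem:B-M} and $\sum_jb_j^{-\kappa}<\infty$, the part with $B_N-M_N$ has norm at most $C\|g\|_2$. For the part with $M_N$ the same bound follows from Lemma \ref{lem:shift}, with $w=c_j-\frac12$, and Lemma \ref{lem:birkhoff}. Finally $\|A_{b_j}f\|_2\le\|f\|_2$ and $\sum_jb_j^{-2}<\infty$. Therefore $\|\sup_{N\in Z_2,\,N\ge b_{j_1}^2}A_Nf\|_2\le C\|f\|_2$. By positivity $A_Nf\le2A_{2^{i+1}}f$ for $2^i\le N\le2^{i+1}$, so with $N_1=b_{j_1}^2$ we have for all $f\in L^2(\mu)$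
\begin{equation}\label{eq:maximal}
\Big\|\sup_{N\ge N_1}A_N|f|\Big\|_2\le C\|f\|_2 .
\end{equation}

\emph{Step B: bounded $f$.} Let $0\le f\le1$, let $\rho>1$ be arbitrary, $N\in\mathcal Z_j$, $j$ large. Put $\theta_j=v_j+\sqrt{\eta_j}$, which tends to $0$. If $b_j\le n\le N$, $|\eta_j(u_1+u_2)|\le\sqrt{\eta_j}$ and $\operatorname{dist}(p(n)+c_j,\mathbb Z)>\theta_j$, then
$$\lfloor p(n)+r(n)\rfloor=\lfloor p(n)+c_j\rfloor=\lfloor p(n)+c_j+\eta_j(u_1+u_2)\rfloor .$$
All functions involved take values in $[0,1]$, and $p(n)\equiv\alpha n$ mod $1$. Hence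
\begin{multline*}
\big|A_Nf(x)-B_NK_{\eta_j}^2\tilde f(x,c_j)\big|\\
\le\frac{b_j}N+\iint\limits_{|u_1+u_2|>\eta_j^{-1/2}}\psi(u_1)\psi(u_2)\,du_1\,du_2+\frac1N\#\{n\le N:\operatorname{dist}(\alpha n+c_j,\mathbb Z)\le\theta_j\}.
\end{multline*}
As $N\to\infty$, and hence $j\to\infty$, the right side tends to $0$ uniformly in $x$. For the last term this is where the irrationality of $\alpha$ enters: the term is at most $2\theta_j$ plus the discrepancy of $(\alpha n)_{n\le N}$ over all arcs mod $1$, which tends to $0$ and does not depend on the shift $c_j$.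

By Lemma \ref{lem:B-M} with $w=c_j$ and $\sum_jb_j^{-\kappa}<\infty$, $\sup_{N\in\mathcal Z_j}|(B_N-M_N)K_{\eta_j}^2\tilde f(x,c_j)|\to0$ a.e. as $j\to\infty$. By Lemma \ref{lem:shift}, $M_NK_{\eta_j}^2\tilde f(x,c_j)-M_N\tilde f(x,0)\to0$ a.e. along $Z_\rho$. By Lemma \ref{lem:birkhoff}, $M_N\tilde f(x,0)\to f^*(x)$ a.e. Hence $A_Nf\to f^*$ a.e. along $Z_\rho$.

Since $f\ge0$, for consecutive elements $N'<N''$ of $Z_\rho$ and $N'\le N\le N''$ we have $\frac{N'}{N''}A_{N'}f\le A_Nf\le\frac{N''}{N'}A_{N''}f$, and $N''/N'\to\rho$. So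
$$\rho^{-1}f^*\le\liminf_NA_Nf\le\limsup_NA_Nf\le\rho f^*\quad\text{a.e.}$$
Taking $\rho=1+\frac1k$ with $k\to\infty$ we get $A_Nf\to f^*$ a.e., and by linearity the same for all bounded $f$.

\emph{Step C: $f\in L^2$.} Choose bounded $f_k\to f$ in $L^2(\mu)$. By Step B,
$$\limsup_N|A_Nf-f^*|\le\sup_{N\ge N_1}A_N|f-f_k|+|f^*-f_k^*|\quad\text{a.e.},$$
and by \eqref{eq:maximal} the right side has norm at most $C\|f-f_k\|_2\to0$. So $A_Nf\to f^*$ a.e. This proves Proposition \ref{prop:good}, and with it Theorem \ref{thm:main}(a).\qed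

\section{A Hardy field containing $E$}\label{sec:hardy}

It remains to prove Lemma \ref{lem:E}. To define $E$, choose it on $[0,1]$ smooth with $E'>0$, $E(x)=x$ near $0$ and $E(x)=e^{x-1}$ near $1$, and extend by $E(x+1)=e^{E(x)}$. Just to the right of $1$ we have $E(x)=e^{E(x-1)}=e^{x-1}$, the same expression as on the left. So $E$ is smooth near $1$, and by induction everywhere; also $E'>0$ everywhere. Finally $E(1)=1$ and $E(n+1)=e^{E(n)}\ge2E(n)$, so $E\to\infty$.

The field generated by $E$ and its derivatives is best described by iterated logarithmic derivatives. Let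
$$z_0=E,\qquad z_{k+1}=z_k'/z_k\quad\text{wherever }z_k>0,\qquad Sf(x)=f(x+1).$$
Then $z_k'=z_kz_{k+1}$, so $\mathbb R(z_0,z_1,\dots)$ is closed under differentiation as soon as it is a field of germs. For that we show that each $z_k$ tends to infinity and grows faster than every power of $z_{k+1}$; then a nonzero polynomial in the $z_k$ is eventually dominated by its leading monomial. The information on $z_{k+1}$ comes from the functional equation: since $S$ commutes with differentiation, $Sz_{k+1}=(\log Sz_k)'$.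

\medskip
\noindent\emph{The functions $z_1$ and $z_2$.} We have $Sz_1=(\log Sz_0)'=z_0'=z_0z_1$. Since $z_1$ is positive and continuous on $[1,2]$, and $z_0\ge1$ on $[1,\infty)$ with $z_0\to\infty$, it follows that $z_1>0$ on $[1,\infty)$ and $z_1\to\infty$. For $n\ge1$ the function $M=z_1/E^{1/n}$ satisfies $M(x+1)=M(x)\,E(x)^{1+1/n}e^{-E(x)/n}$. The factor after $M(x)$ tends to $0$, so $M\to0$. Thus $z_0\succ z_1^n$ for all $n$.

Next, $Sz_2=(\log(z_0z_1))'=z_1+z_2$. The function $M=|z_2|/z_1$ satisfies $M(x+1)\le(1+M(x))/E(x)$, so $M\to0$. Hence $Sz_2=z_1(1+\varepsilon_2)$ with $\varepsilon_2=z_2/z_1\to0$, and $z_2\to\infty$. Finally $Sz_1=z_0z_1\ge z_0$ eventually, and $z_0\succ z_1^n\sim(Sz_2)^n$; shifting back, $z_1\succ z_2^n$ for all $n$.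

\medskip
\noindent\emph{Induction hypothesis $H_k$ ($k\ge2$).} $z_1,\dots,z_k\to+\infty$; $z_i\succ z_{i+1}^n$ for $0\le i<k$ and $n\ge1$; and $Sz_k=z_{k-1}(1+\varepsilon_k)$ with $\varepsilon_k\in\mathbb R(z_1,\dots,z_k)$ and $\varepsilon_k\prec z_1^{-s}$ for all $s<1$.
\medskip

Here $\mathbb R(z_1,\dots,z_k)$ is a field of germs by the first two clauses, as the paragraph on leading terms will show. $H_2$ holds, as $z_2\prec z_1^{1/n}$ gives $\varepsilon_2\prec z_1^{-1+1/n}$. Assume $H_k$.

\emph{Leading terms.} If two monomials in $z_0,\dots,z_k$ with integer exponents first differ in the exponent of $z_i$, their ratio is $z_i^m$ with $m\ne0$ times a product of powers of $z_{i+1},\dots,z_k$, and this product eventually lies between $z_i^{-1/2}$ and $z_i^{1/2}$. So monomials are ordered lexicographically by growth, and every nonzero polynomial in $z_0,\dots,z_k$ is asymptotic to its leading term. In particular $z_0,\dots,z_k$ are algebraically independent, and we may use the operators $z_i\partial_i$,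 $\partial_i=\partial/\partial z_i$, on rational functions of them. On a polynomial, $z_i\partial_i$ only rescales the coefficients, so $z_i\partial_iP=O(P)$ for polynomials $P$ in $z_1,\dots,z_k$. By the quotient rule, $z_i\partial_i\varphi=O(\varphi)$ for all $\varphi\in\mathbb R(z_1,\dots,z_k)$.

\emph{The equation for $z_{k+1}$.} From $Sz_k=z_{k-1}(1+\varepsilon_k)$ we get
$$Sz_{k+1}=z_k+\frac{\varepsilon_k'}{1+\varepsilon_k},\qquad\varepsilon_k'=\sum_{i=1}^k(z_i\partial_i\varepsilon_k)\,z_{i+1}.$$
Here $z_i\partial_i\varepsilon_k=O(\varepsilon_k)$, and $z_2,\dots,z_k\prec z_1^\delta$ for every $\delta>0$. So the terms with $i<k$ are $O(z_1^{-1/3})$ and the term with $i=k$ is $O(z_1^{-1/2})z_{k+1}$, whence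
\begin{equation}\label{eq:zk}
Sz_{k+1}=z_k+O(z_1^{-1/3})+O(z_1^{-1/2})z_{k+1}.
\end{equation}
The last term contains the unknown function, so we first derive a rough bound. Put $M=|z_{k+1}|/z_1^{1/4}$. Since eventually $z_k\le z_1^{1/4}$ and $z_1\le Sz_1$, \eqref{eq:zk} gives $M(x+1)\le2+\frac12M(x)$ for large $x$. So $M$ is bounded, and \eqref{eq:zk} becomes
$$Sz_{k+1}=z_k+O(z_1^{-1/3})+O(z_1^{-1/4})=z_k+o(1).$$
Thus $z_{k+1}\to\infty$, and $(Sz_{k+1})^n\sim z_k^n\prec z_{k-1}\sim Sz_k$, that is, $z_k\succ z_{k+1}^n$ for all $n$. So the paragraph on leading terms also applies to $z_0,\dots,z_{k+1}$. Finally, put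
$$\varepsilon_{k+1}=\frac{\varepsilon_k'}{(1+\varepsilon_k)z_k}\in\mathbb R(z_1,\dots,z_{k+1}).$$
Then $Sz_{k+1}=z_k(1+\varepsilon_{k+1})$ and $\varepsilon_{k+1}=O(\varepsilon_k\max(z_2,\dots,z_{k+1}))\prec z_1^{-s}$ for all $s<1$. This is $H_{k+1}$.

\medskip
So $H_k$ holds for all $k\ge2$. Nonzero polynomials in $z_0,z_1,\dots$ are eventually nonzero, hence $\mathbb R(z_0,z_1,z_2,\dots)$ is a field of germs. Since $z_k'=z_kz_{k+1}$, it is a Hardy field, and it contains $E=z_0$. This proves Lemma \ref{lem:E}.\qed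

\begin{thebibliography}{9}

\bibitem{Bosh} Boshernitzan, Aequationes Math. 30 (1986).

\bibitem{EAS} \emph{Ergodic Averaging Sequences}, \texttt{https://web.uvic.ca/\textasciitilde aquas/papers/paper18.pdf}.

\bibitem{Ros} Rosenlicht, \emph{Hardy fields}, J. Math. Anal. Appl. 93 (1983).

\bibitem{Tit} Titchmarsh, \emph{Theory of the Riemann Zeta-Function}.

\bibitem{Vau} Vaughan, \emph{The Hardy--Littlewood Method}.

\end{thebibliography}
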